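# Among bridge-addable classes, the forests are the least connected

## The natural guess for the least connected class, and the cases $n\le 3$

Take a family of graphs with the property that, whenever a member is disconnected, joining two of its components by an edge gives another member. Such a family cannot consist mostly of very disconnected graphs, since every disconnected member produces members with fewer components. How small can the proportion of connected graphs be?

There is an obvious first guess. If such a family on $n$ vertices contains the empty graph, then it contains every forest, because a forest is built from the empty graph by adding edges one at a time, each joining two components. The forests are thus the smallest such family that contains the empty graph, and one guesses that they give the smallest proportion of connected members. These notes test this guess and then prove it, for every $n$.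

We write $[n]=\{1,\dots,n\}$. All graphs are simple and labelled, and $\kappa(G)$ and $e(G)$ are the numbers of components and of edges of $G$.

**Definition (bridge-addable).** A set $\mathcal A_n$ of graphs on $[n]$ is *bridge-addable* if, whenever $G\in\mathcal A_n$ and $u,v$ lie in different components of $G$, then $G+uv\in\mathcal A_n$. A class $\mathcal A$ of graphs closed under isomorphism is bridge-addable if the same holds for all its members. Then each set $\mathcal A_n$ of its members on $[n]$ is bridge-addable.

Forests, planar graphs and all graphs form bridge-addable classes. The graphs of maximum degree at most $2$ do not, since a new edge may end at a vertex of degree $2$. For a set that is not closed under isomorphism, take on $[3]$ the graph with the single edge $12$ and the two paths that contain $12$. This set is bridge-addable.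

For $\mathcal A_n\neq\emptyset$ let $R_n$ be a uniform random element of $\mathcal A_n$. Let $\mathcal F_n$ be the set of forests on $[n]$, and let $F_n$ be a uniform random forest. By Cayley's formula there are $n^{n-2}$ trees on $[n]$, so
$$\mathbb P(F_n\text{ is connected})=\frac{n^{n-2}}{|\mathcal F_n|}.$$
It is known that $|\mathcal F_n|\sim e^{1/2}n^{n-2}$, so this probability tends to $e^{-1/2}$. It is also known, by McDiarmid, Steger and Welsh, that $\mathbb P(R_n\text{ is connected})\ge 1/e$ for every bridge-addable class. The inequality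
$$\mathbb P(R_n\text{ is connected})\ \ge\ \mathbb P(F_n\text{ is connected})$$
is posed as a conjecture in "Random graphs from a minor-closed class" (http://www.aofa14.upmc.fr/slides/McDiarmid_aofa2014.pdf).

Let us test it. For $n=2$ the forests are the empty graph and the edge, with probability $1/2$. The nonempty bridge-addable sets are $\{K_2\}$ and $\mathcal F_2$, with probabilities $1$ and $1/2$.

For $n=3$ there are $1+3+3=7$ forests, three of them connected, so the value to beat is $3/7$. Let $\mathcal A_3$ be bridge-addable and nonempty. If it contains the empty graph, it contains all seven forests and possibly the triangle, so the probability is $3/7$ or $4/8$. Otherwise let $j$ be the number of one-edge graphs in $\mathcal A_3$. If $j=0$, all members are connected. If $j=1$, the two paths through that edge are members, so the probability is at least $2/3$. If $j=2$ or $j=3$, all three paths are members, so the probability is at least $3/5$ or $3/6$. The guess survives, with equality only for $\mathcal F_3$.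

**Theorem 1.** Let $\mathcal A_n\ne\emptyset$ be a bridge-addable set of graphs on $[n]$. Then
$$\mathbb P(R_n\text{ connected})\ge \mathbb P(F_n\text{ connected})=\frac{n^{n-2}}{|\mathcal F_n|},$$
with equality if and only if $\mathcal A_n=\mathcal F_n$.

So the conjecture is true for every $n$, and closure under isomorphism is not needed.

## Removing the bridges: from graphs to up-sets of forests

We first reduce the problem to families that consist of forests only. Recall that an edge is a *bridge* if its deletion increases the number of components. Equivalently, it lies on no cycle.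

**Definition (up-set).** A set $\mathcal U\subseteq\mathcal F_n$ is an *up-set* if $F\in\mathcal U$ and $u,v$ in different components of $F$ imply $F+uv\in\mathcal U$.

If $F\subseteq F'$ are forests, then $F'$ arises from $F$ by adding edges one at a time, each joining two components. So these are exactly the up-sets for inclusion on $\mathcal F_n$. For example, the forests that contain the edge $12$ form an up-set.

For a graph $G$ let $\mathrm{Br}(G)$ be its set of bridges. The graph $G-\mathrm{Br}(G)$ has no bridges: each of its edges lies on a cycle of $G$, a cycle contains no bridge of $G$, and so this cycle survives. For a bridgeless graph $H$ on $[n]$ put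
$$\mathcal A_H=\{G\in\mathcal A_n: G-\mathrm{Br}(G)=H\}.$$
These sets partition $\mathcal A_n$. For each $H$ with $\mathcal A_H\ne\emptyset$ fix a forest $S_H\subseteq H$ that consists of a spanning tree of each component of $H$, and for $G\in\mathcal A_H$ let
$$\psi(G)=S_H\cup \mathrm{Br}(G),$$
a graph on $[n]$.

Here is an example with $n=4$. Let $H$ be the triangle on $\{1,2,3\}$ together with the isolated vertex $4$, and let $\mathcal A_H=\{H,H+14,H+24,H+34\}$. With $S_H=\{12,13\}$ the images under $\psi$ are $S_H$, $S_H+14$, $S_H+24$, $S_H+34$. They form an up-set.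

**Lemma 1.** Let $\mathcal A_n$ be bridge-addable and $\mathcal A_H\ne\emptyset$. For $G\in\mathcal A_H$, the graph $\psi(G)$ is a forest with the same component vertex sets as $G$. The map $\psi$ is injective on $\mathcal A_H$, and its image $\mathcal U_H=\psi(\mathcal A_H)$ is an up-set.

*Proof.* *Forest, same components.* Since $\psi(G)\subseteq G$, a cycle in $\psi(G)$ contains no bridge of $G$. It would therefore lie in $S_H$, which is a forest, and this is impossible. Further, $S_H$ connects exactly the vertices that $H$ connects, and $G=H\cup\mathrm{Br}(G)$. So $\psi(G)$ and $G$ have the same component vertex sets.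

*Injective.* As $\mathrm{Br}(G)\cap E(H)=\emptyset$, we recover $\mathrm{Br}(G)=\psi(G)\setminus S_H$, and then $G=H\cup\mathrm{Br}(G)$.

*Up-set.* Let $u,v$ lie in different components of $\psi(G)$, hence of $G$. Then $G+uv\in\mathcal A_n$. Adding $uv$ creates no cycle, so $\mathrm{Br}(G+uv)=\mathrm{Br}(G)\cup\{uv\}$. Hence $(G+uv)-\mathrm{Br}(G+uv)=H$, so $G+uv\in\mathcal A_H$, and $\psi(G+uv)=\psi(G)+uv$. $\square$

In particular $\kappa(G)=\kappa(\psi(G))$, and $G$ is connected if and only if $\psi(G)$ is a tree. So we need a statement about up-sets. Write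
$$\mathcal U_k=\{F\in\mathcal U:\kappa(F)=k\},\qquad N_k=|\{F\in\mathcal F_n:\kappa(F)=k\}|,\qquad Z_n(z)=\sum_{k=1}^n\frac{N_k}{N_1}z^{k-1},$$
so that $N_1=n^{n-2}$ and $Z_n(1)=|\mathcal F_n|/n^{n-2}$.

**Theorem 2.** Let $n\ge2$ and $0<z\le n^2/(2n+1)$ (for $n=2$: any $z>0$). For every up-set $\mathcal U\subseteq\mathcal F_n$,
$$\sum_{F\in\mathcal U}z^{\kappa(F)-1}\le Z_n(z)\,|\mathcal U_1|,$$
and for $\mathcal U\ne\emptyset$ equality holds if and only if $\mathcal U=\mathcal F_n$.

The value $z=1$ is allowed for every $n\ge2$, because $n^2\ge2n+1$ for $n\ge3$. For $z=1$ the theorem says $|\mathcal U|/|\mathcal F_n|\le|\mathcal U_1|/N_1$, that is, $\mathbb P(F_n\in\mathcal U)\le\mathbb P(T_n\in\mathcal U)$ for every up-set, where $T_n$ is a uniform random tree on $[n]$. By Strassen's theorem this means that $F_n$ and $T_n$ can be coupled with $F_n\subseteq T_n$.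

**Theorem 2 implies Theorem 1.** If $n=1$, then $\mathcal A_1=\mathcal F_1$ and both probabilities are $1$. Let $n\ge2$. For each $H$ with $\mathcal A_H\neq\emptyset$, Lemma 1 and Theorem 2 with $z=1$ give
$$|\mathcal A_H|=|\mathcal U_H|\le\frac{|\mathcal F_n|}{n^{n-2}}\,|\{G\in\mathcal A_H:G\text{ connected}\}|.$$
Summing over $H$ gives $|\mathcal A_n|\le\frac{|\mathcal F_n|}{n^{n-2}}\,|\{G\in\mathcal A_n:G\text{ connected}\}|$, which is the inequality. Suppose equality holds. Then it holds for every $H$ with $\mathcal A_H\ne\emptyset$, so $\mathcal U_H=\mathcal F_n$ contains the empty forest. Every member of $\mathcal U_H$ contains $S_H$, so $S_H$ has no edges and $H$ is edgeless. Hence only the edgeless $H$ occurs, $\mathcal A_n=\mathcal A_H$, and $\psi(G)=\mathrm{Br}(G)=G$. Thus $\mathcal A_n=\mathcal U_H=\mathcal F_n$. The converse is clear. $\square$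

It remains to prove Theorem 2.

## Counting added edges gives $1/e$, and the star on four vertices blocks more

The sensible first approach compares consecutive levels $\mathcal U_k$ and $\mathcal U_{k-1}$ by counting pairs $(F,uv)$ with $F\in\mathcal U_k$ and $uv$ joining two components of $F$. Since $ab\ge a+b-1$ for integers $a,b\ge1$, a forest with $k$ components has at least
$$\sum_{\{a,b\}}(a+b-1)=(k-1)n-\binom k2=(k-1)\Big(n-\frac k2\Big)\ge(k-1)(n-k+1)$$
such edges $uv$, where $\{a,b\}$ runs over the sizes of the pairs of components. On the other side, $F+uv\in\mathcal U_{k-1}$ has $n-k+1$ edges, so it arises from at most $n-k+1$ pairs. Hence $|\mathcal U_k|\le|\mathcal U_{k-1}|/(k-1)$, so $|\mathcal U_k|\le|\mathcal U_1|/(k-1)!$ and $|\mathcal U|\le e\,|\mathcal U_1|$. With Lemma 1 this gives the bound $1/e$.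

To see where this is too weak, count exactly for $n=4$. Here $N_4,N_3,N_2,N_1=1,6,15,16$, where the $15$ two-component forests split into $12$ with component sizes $3,1$ and $3$ with sizes $2,2$. The target is $|\mathcal U|\le\frac{38}{16}|\mathcal U_1|$. The empty forest has $6$ possible added edges, and one-edge forests have $1$ edge, so $|\mathcal U_4|\le\frac16|\mathcal U_3|$. One-edge forests have $1+2+2=5$ possible added edges, and two-edge forests have $2$ edges, so $|\mathcal U_3|\le\frac25|\mathcal U_2|$. Both steps are sharp for $\mathcal F_4$. The step to trees is not. A forest with sizes $3,1$ has $3$ possible added edges, one with sizes $2,2$ has $4$, and a tree has $3$ edges, so we get only $|\mathcal U_2|\le|\mathcal U_1|$, where we want the factor $15/16$. In total, $|\mathcal U|\le(1+1+\frac25+\frac1{15})|\mathcal U_1|=\frac{37}{15}|\mathcal U_1|$, which is weaker than $\frac{38}{16}|\mathcal U_1|$.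

The repair is to count with weights. Give each pair $(T,e)$, with $T$ a tree and $e\in E(T)$, a weight $\theta(T,e)\ge0$. Suppose that every tree has total weight $\sum_e\theta(T,e)\le K$, and that every two-component forest $F$ has total $\sum_{uv}\theta(F+uv,uv)\ge L>0$. Then $L|\mathcal U_2|\le K|\mathcal U_1|$.

One would first let $\theta(T,e)=g(a,b)$ depend only on the sizes $a,b$ of the two parts of $T-e$. This never gives a factor below $1$. Indeed a forest with sizes $1,n-1$ has total $(n-1)g(1,n-1)$, so $(n-1)g(1,n-1)\ge L$. But every edge of the star on $n$ vertices splits it into sizes $1,n-1$, so the star has total $(n-1)g(1,n-1)$, and $K\ge L$. Thus the weight of an edge must depend on the shape of the tree and not only on the sizes of the two parts.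

## Four vertices by hand, with weights that see the shape

A tree on four vertices is a star or a path. We give weight $5$ to each edge of a star, $\frac{11}2$ to each end edge of a path, and $4$ to the middle edge of a path. Every tree then has total $15$: a star has $3\cdot5$, and a path has $\frac{11}2+4+\frac{11}2$.

Next let $F$ be the path with edges $yc$, $cz$ together with an isolated vertex $w$. The edge $wc$ gives a star, and $wy$, $wz$ give paths in which the new edge is an end edge, so the total is $5+\frac{11}2+\frac{11}2=16$. If $F$ has sizes $2,2$, each of the four added edges is the middle edge of a path, and the total is $4\cdot4=16$. Hence $16|\mathcal U_2|\le15|\mathcal U_1|$ for every up-set in $\mathcal F_4$, and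
$$|\mathcal U|\le\Big(1+\tfrac{15}{16}+\tfrac{15}{16}\cdot\tfrac25+\tfrac{15}{16}\cdot\tfrac25\cdot\tfrac16\Big)|\mathcal U_1|=\tfrac{38}{16}|\mathcal U_1| .$$

This settles $z=1$ for $n=4$, and the numbers contain a hint. Subtract $3$ from every weight, so that the weights become $2$, $\frac52$, $1$. Now each tree has total $15-9=6=\binom42$. A forest with sizes $1,3$ has total $16-9=7$, and one with sizes $2,2$ has total $16-12=4$. Both $7$ and $4$ are values of $a^2-ab+b^2$. Moreover
$$a^2-ab+b^2=\frac{a\cdot a^2+b\cdot b^2}{a+b},$$
and this is the average, over a uniformly chosen root $\rho$ among the $a+b$ vertices, of the squared size of the part that contains $\rho$. So we look for weights that depend on a root, with tree total $\binom n2$ and forest total $|A|^2$, where $A$ is the part containing the root. In this rooted form an induction is possible.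

## Rooted edge weights with totals $\binom n2$ and $|A|^2$

**Lemma 2.** Let $S$ be a finite set, $|S|=n\ge1$, and $\rho\in S$. There are numbers $\nu_{S,\rho}(T,e)\ge0$, for trees $T$ on $S$ and $e\in E(T)$, such that

1. $\sum_{e\in E(T)}\nu_{S,\rho}(T,e)=\binom n2$ for every tree $T$ on $S$;
2. for every two-component forest $F$ on $S$ with component vertex sets $A\ni\rho$ and $B$, $$\sum_{p\in A,\,q\in B}\nu_{S,\rho}(F+pq,pq)=|A|^2 .$$

*Proof.* We use induction on $n$. For $n=1$ there is nothing to define or to check. Let $n\ge2$, and suppose the weights are constructed for all smaller sets and all roots in them.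

**Step 1: the weights.** The purpose is to define $\nu_{S,\rho}$ from two smaller trees. Let $T$ be a tree on $S$ and $v\in S\setminus\{\rho\}$. Let $D$ be the vertex set of the component of $T-\rho$ that contains $v$; we call it the branch of $v$. Let $x\in D$ be the neighbor of $\rho$ in $D$, and put $m=|D|$ and $r=n-m\ge1$. Then $T[D]$ is a tree, to which we give the root $x$. Also $T[S\setminus D]$ is a tree on $r$ vertices that contains $\rho$, and $T$ consists of these two trees and the edge $\rho x$. Define
$$\nu^v(T,e)=\begin{cases}\dfrac rm & \text{if } e=\rho x,\\[2mm] \nu_{S\setminus D,\rho}(T[S\setminus D],e)&\text{if } e\in T[S\setminus D],\\[2mm] \Big(1+\dfrac{2r}m\Big)\nu_{D,x}(T[D],e)+\dfrac rm&\text{if } e\in T[D],\end{cases}$$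
and average over $v$:
$$\nu_{S,\rho}(T,e)=\frac1{n-1}\sum_{v\ne\rho}\nu^v(T,e)\ \ge0 .$$

**Step 2: property 1.** We check that each $\nu^v$ alone has total $\binom n2$. There are $m-1$ edges in $T[D]$. By property 1 for the smaller sets, the total is
$$\frac rm+\binom r2+\Big(1+\frac{2r}m\Big)\binom m2+\frac rm(m-1).$$
Here $\frac{2r}m\binom m2=r(m-1)$ and $\frac rm+\frac rm(m-1)=r$. So the total is $\binom r2+\binom m2+r(m-1)+r=\binom r2+\binom m2+rm=\binom n2$.

**Step 3: property 2, the terms.** Fix $F$ with parts $A\ni\rho$ and $B$ of sizes $a$ and $b$, where $a+b=n$. The purpose is to compute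
$$\Sigma=\sum_{v\ne\rho}\ \sum_{p\in A,\,q\in B}\nu^v(F+pq,pq)$$
and to show that $\Sigma=(n-1)a^2$. Call the components of $F[A]-\rho$ the branches of $A$. For such a branch $D$ let $s=|D|$, let $x$ be its vertex adjacent to $\rho$, and put $r=a-s$ and $m=s+b$, so $r+m=n$. These numbers depend on $D$.

*Suppose $v\in D$ for a branch $D$ of $A$.* If $p\in A\setminus D$ (possibly $p=\rho$, or $p$ in another branch), then $D$ is also the branch of $v$ in $F+pq$, and $pq$ lies in the tree on $S\setminus D$. Deleting $pq$ from that tree leaves the forest with parts $A\setminus D\ni\rho$ and $B$. The weight is given by the second line of the definition, so by property 2 for $S\setminus D$ the sum over $p\in A\setminus D$ and $q\in B$ is $|A\setminus D|^2=r^2$.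

If $p\in D$, then the branch of $v$ in $F+pq$ is $D\cup B$, of size $m$. The neighbor of $\rho$ in it is still $x$, and $n-m=r$. The edge $pq$ lies inside $D\cup B$, so the third line applies. By property 2 for the set $D\cup B$ with root $x\in D$, the sum over $p\in D$ and $q\in B$ is
$$\Big(1+\frac{2r}m\Big)s^2+\frac rm\,sb=s^2+\frac{rs}m(2s+b)=s^2+\frac{rs}m(s+m)=s^2+rs+\frac{rs^2}m=sa+\frac{rs^2}m, \tag{1}$$
where we used $s+b=m$ and $s+r=a$.

*Suppose $v\in B$.* If $p=\rho$, the branch of $v$ in $F+\rho q$ is $B$, and $\rho q$ is the edge joining it to $\rho$. The first line gives $\frac{n-b}b=\frac ab$ for each $q\in B$, so the sum over $q$ is $a$. If $p$ lies in a branch $D$ of $A$, then the branch of $v$ is again $D\cup B$, and the sum over $p\in D$ and $q\in B$ is again (1).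

**Step 4: property 2, the sum.** Each branch $D$ has $s$ vertices $v$, and $B$ has $b$ vertices. Collecting the terms of Step 3,
$$\Sigma=ab+\sum_D\Big[sr^2+(s+b)\Big(sa+\frac{rs^2}m\Big)\Big]=ab+\sum_D s\,\big[r^2+ma+rs\big],$$
because $s+b=m$. Now $r^2+rs=ra$, so the bracket is $a(r+m)=an$. Since $\sum_D s=a-1$,
$$\Sigma=ab+an(a-1)=a(b-n+na)=a(na-a)=a^2(n-1).$$
Dividing by $n-1$ gives property 2. $\square$

We check the smallest cases. For $n=2$ the only edge has $m=r=1$ and weight $1=\binom22$. For $n=3$ a tree is a path. If $\rho$ is its middle vertex, the choice $v=y$ gives the edge $\rho y$ weight $2$ and the other edge weight $1$, and the other choice of $v$ gives the reverse, so both edges get $\frac32$. If the path is $\rho,x,y$, both choices of $v$ have $D=\{x,y\}$, $m=2$, $r=1$, so $\rho x$ gets $\frac12$ and $xy$ gets $2\cdot1+\frac12=\frac52$. All tree totals are $3$. For $A=\{\rho\}$ the two added edges have total $\frac12+\frac12=1^2$. For $A=\{\rho,y\}$, $B=\{z\}$ the edges $\rho z$ and $yz$ have total $\frac32+\frac52=2^2$.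

**Corollary 3.** Put $\eta_S=\frac1{|S|}\sum_{\rho\in S}\nu_{S,\rho}\ge0$. Then $\sum_{e}\eta_S(T,e)=\binom{|S|}2$ for every tree $T$ on $S$. For a two-component forest $F$ on $S$ with component vertex sets $A,B$ of sizes $a,b$,
$$\sum_{p\in A,\,q\in B}\eta_S(F+pq,pq)=\frac{a\cdot a^2+b\cdot b^2}{a+b}=a^2-ab+b^2 .$$

*Proof.* The first statement is the average of property 1. For the second, property 2 gives $a^2$ for each of the $a$ roots in $A$. For each of the $b$ roots in $B$ it gives $b^2$, with the parts exchanged. Finally $a^3+b^3=(a+b)(a^2-ab+b^2)$. $\square$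

This already settles the last step, from two components to trees, for all $n$. Since $n^2=(a^2-ab+b^2)+3ab$, the weights $\eta_{[n]}+3$ have total $n^2$ at every two-component forest and $\binom n2+3(n-1)=\frac{(n-1)(n+6)}2$ at every tree. Hence $n^2|\mathcal U_2|\le\frac{(n-1)(n+6)}2|\mathcal U_1|$, and for $n=4$ this is $16|\mathcal U_2|\le15|\mathcal U_1|$ again.

## Merging two components out of $k$

With $k$ components we merge two of them and leave the rest alone. The weight of the new edge is computed inside the new component only. For a forest, let $c$ run over the component sizes and $\{a,b\}$ over the sizes of the unordered pairs of distinct components.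

**Lemma 4.** Let $\mathcal U\subseteq\mathcal F_n$ be an up-set, $2\le k\le n$, and $\varphi,\chi\ge0$. Then
$$\sum_{F\in\mathcal U_k}\ \sum_{\{a,b\}}\big[\varphi(a^2-ab+b^2)+\chi ab\big]\ \le\ \sum_{F'\in\mathcal U_{k-1}}\ \sum_{c}(c-1)\Big(\frac{\varphi c}{2}+\chi\Big).$$
Equality holds if $\mathcal U=\mathcal F_n$. If $\chi>0$ and equality holds, then $F'-e\in\mathcal U$ for all $F'\in\mathcal U_{k-1}$ and $e\in E(F')$.

*Proof.* For a forest $F'$ and an edge $e$ in its component with vertex set $C$, let
$$\Theta(F',e)=\varphi\,\eta_C(F'[C],e)+\chi\ \ge\ \chi .$$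

*Totals at $F$.* Let $C_1,C_2$ be components of $F\in\mathcal U_k$, of sizes $a,b$. There are $ab$ edges between them. By Corollary 3 on the set $C_1\cup C_2$,
$$\sum_{u\in C_1,\,v\in C_2}\Theta(F+uv,uv)=\varphi(a^2-ab+b^2)+\chi ab .$$
So the left side of the lemma is the sum of $\Theta(F+uv,uv)$ over all $F\in\mathcal U_k$ and all $uv$ joining different components of $F$.

*Changing the order of summation.* For such $F$ and $uv$ the forest $F'=F+uv$ lies in $\mathcal U_{k-1}$. The pairs $(F,uv)$ correspond bijectively to the pairs $(F',e)$ with $F'\in\mathcal U_{k-1}$, $e\in E(F')$ and $F'-e\in\mathcal U$. Therefore the left side equals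
$$\sum_{F'\in\mathcal U_{k-1}}\ \sum_{e\in E(F'):\,F'-e\in\mathcal U}\Theta(F',e)\ \le\ \sum_{F'\in\mathcal U_{k-1}}\ \sum_{e\in E(F')}\Theta(F',e).$$

*Totals at $F'$.* A component of size $c$ has $c-1$ edges, so by Corollary 3 it contributes $\varphi\binom c2+\chi(c-1)=(c-1)\big(\frac{\varphi c}2+\chi\big)$ to the last inner sum. This is the right side of the lemma.

*Equality.* The inequality drops exactly the terms with $F'-e\notin\mathcal U$, each at least $\chi$. For $\mathcal U=\mathcal F_n$ there are none. If $\chi>0$ and equality holds, there can be none. $\square$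

## The weights $\mu+\beta Q$, a two-parameter family that reproduces itself

For $k\ge3$ a new difficulty appears. Suppose we want to bound $|\mathcal U_k|$, that is, to give every $F\in\mathcal U_k$ the weight $1$. After one application of Lemma 4 the forest $F'$ carries a weight that depends on its component sizes $c$, through $\sum_c c(c-1)$. So the bookkeeping must start from such weights as well. For a forest with $k$ components put
$$Q=\sum_c c(c-1),\qquad p_2=\sum_cc^2=Q+n,\qquad e_2=\sum_{\{a,b\}}ab .$$
Each size occurs in $k-1$ pairs, and squaring $\sum_c c=n$ relates $p_2$ and $e_2$: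
$$\sum_{\{a,b\}}(a^2-ab+b^2)=(k-1)p_2-e_2,\qquad n^2=p_2+2e_2 . \tag{2}$$
Hence, at a fixed level $k$, the weights $\mu+\beta Q$ are exactly what the left side of Lemma 4 can produce. The right side has the same form: a forest $F'$ with $k-1$ components has $\sum_c(c-1)=n-k+1$, so
$$\sum_c(c-1)\Big(\frac{\varphi c}2+\chi\Big)=\frac\varphi2\,Q(F')+(n-k+1)\chi . \tag{3}$$

**Lemma 5.** Let $k\ge2$ and $\mu,\beta\in\mathbb R$. Put $M=\mu-n\beta$, $\varphi=\frac1{k-1}\big(\frac M{n^2}+\beta\big)$ and $\chi=\varphi+\frac{2M}{n^2}$. For every $k$-component forest on $[n]$,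
$$\mu+\beta Q=\sum_{\{a,b\}}\big[\varphi(a^2-ab+b^2)+\chi ab\big].$$
Moreover
$$\varphi=\frac{\mu+n(n-1)\beta}{n^2(k-1)},\qquad \chi=\frac{(2k-1)\mu-(2k-1-n)\,n\beta}{n^2(k-1)} . \tag{4}$$

*Proof.* By (2),
$$\mu+\beta Q=M+\beta p_2=\frac M{n^2}(p_2+2e_2)+\beta p_2=\varphi(k-1)p_2+(\chi-\varphi)e_2=\varphi\big((k-1)p_2-e_2\big)+\chi e_2,$$
which is the right side. For (4), $n^2(k-1)\varphi=M+n^2\beta=\mu-n\beta+n^2\beta$. Further
$$n^2(k-1)\chi=\mu+n(n-1)\beta+2(k-1)(\mu-n\beta)=(2k-1)\mu+(n+1-2k)\,n\beta .\qquad\square$$

This suggests a recursion from level $n$ down to level $1$, which adds $1$ at each level to count the forests of that level. Let $n\ge2$ and $z>0$. Put $\mu_n=1$ and $\beta_n=0$. For $k=n,n-1,\dots,2$ let $\varphi_k,\chi_k$ be given by Lemma 5 from $(\mu_k,\beta_k)$, and put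
$$\mu_{k-1}=1+z(n-k+1)\chi_k,\qquad \beta_{k-1}=\frac z2\,\varphi_k . \tag{5}$$

As a check, run it for $n=3$ and $z=1$. From $(\mu_3,\beta_3)=(1,0)$ we get $\varphi_3=\frac1{18}$ and $\chi_3=\frac5{18}$, so $\mu_2=\frac{23}{18}$ and $\beta_2=\frac1{36}$. Then $\varphi_2=\frac19\big(\frac{23}{18}+\frac6{36}\big)=\frac{13}{81}$ and $\chi_2=\frac39\cdot\frac{23}{18}=\frac{23}{54}$, so $\mu_1=1+\frac{23}{27}=\frac{50}{27}$ and $\beta_1=\frac{13}{162}$. A tree on three vertices has $Q=6$, and $\mu_1+6\beta_1=\frac{50}{27}+\frac{13}{27}=\frac73=|\mathcal F_3|/3$, as it should be.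

## Positivity of $\varphi_k$ and $\chi_k$

Lemma 4 needs $\varphi_k,\chi_k\ge0$, and the equality case needs $\chi_k>0$. The only danger is visible in (4): for $k>\frac{n+1}2$ the coefficient of $\beta$ in $\chi_k$ is negative, so $\beta_k$ must not be too large compared with $\mu_k$. This is where the bound on $z$ enters.

**Lemma 6.** Let $n\ge2$ and let $z$ be as in Theorem 2. Then $\varphi_k>0$ and $\chi_k>0$ for $2\le k\le n$.

*Proof.* If $n=2$, only $k=2$ occurs, with $(\mu_2,\beta_2)=(1,0)$, and (4) gives $\varphi_2=\frac14$ and $\chi_2=\frac34$. Let $n\ge3$.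

**Step 1: two constants.** We fix an upper bound $\alpha$ for the $\mu_k$. Put
$$\gamma=\frac zn\le\frac n{2n+1},\qquad \alpha=\frac1{1-\gamma(1+\frac1n)} .$$
Since $0<\gamma(1+\frac1n)\le\frac{n+1}{2n+1}<1$, $\alpha$ is well defined and $\alpha\ge1$. Since $\gamma(2+\frac1n)\le1$, we have $\gamma\le1-\gamma(1+\frac1n)$, that is, $\gamma\alpha\le1$.

**Step 2: the upper half of the levels.** We show that for all integers $k$ with $\frac{n+2}2\le k\le n$,
$$1\le\mu_k\le\alpha\qquad\text{and}\qquad 0\le n\beta_k\le\mu_k . \tag{6}$$
For $k=n$ this is clear. Suppose (6) holds for some $k$ with $k-1\ge\frac{n+2}2$. We prove it for $k-1$.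

By (4), $\varphi_k>0$. Since $2k-1-n>0$ and $n\beta_k\le\mu_k$,
$$n^2(k-1)\chi_k\ge(2k-1)\mu_k-(2k-1-n)\mu_k=n\mu_k>0 . \tag{7}$$
Hence (5) gives $\mu_{k-1}\ge1$ and $\beta_{k-1}\ge0$.

For the upper bound on $\mu_{k-1}$, drop the $\beta$-term in (4), which is nonpositive, and use $k-1\ge\frac n2$:
$$\chi_k\le\frac{(2k-1)\mu_k}{n^2(k-1)}=\frac{\mu_k}{n^2}\Big(2+\frac1{k-1}\Big)\le\frac{2\mu_k}{n^2}\Big(1+\frac1n\Big).$$
Also $n-k+1\le\frac n2$. With $z=\gamma n$ and $\mu_k\le\alpha$,
$$\mu_{k-1}\le1+\gamma n\cdot\frac n2\cdot\frac{2\alpha}{n^2}\Big(1+\frac1n\Big)=1+\gamma\Big(1+\frac1n\Big)\alpha=\alpha,$$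
where the last equality is the definition of $\alpha$.

For the bound on $\beta_{k-1}$, use $n\beta_k\le\mu_k$ in (4):
$$\varphi_k\le\frac{\mu_k+(n-1)\mu_k}{n^2(k-1)}=\frac{\mu_k}{n(k-1)}\le\frac{2\mu_k}{n^2},$$
so $n\beta_{k-1}=\frac{nz}2\varphi_k=\frac{\gamma n^2}2\varphi_k\le\gamma\mu_k\le\gamma\alpha\le1\le\mu_{k-1}$. This proves (6) for $k-1$.

**Step 3: all levels.** Now we read off the signs. For $k\ge\frac{n+2}2$, (6) holds, so $\varphi_k>0$ by (4) and $\chi_k>0$ by (7), whose derivation used only (6) for $k$ and $2k-1-n>0$. For $2\le k\le\frac{n+1}2$ we use downward induction; here $k+1\le n$ because $n\ge3$. Since $\varphi_{k+1},\chi_{k+1}>0$, (5) gives $\mu_k\ge1$ and $\beta_k\ge0$. As $2k-1-n\le0$, both numerators in (4) are positive, so $\varphi_k,\chi_k>0$. Every integer $k$ satisfies $k\ge\frac{n+2}2$ or $k\le\frac{n+1}2$, so all levels are covered. $\square$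

## From level $n$ down to the trees: proof of Theorem 2

Let $\mathcal U$ be an up-set, and for a forest $F$ with $k$ components let $w_k(F)=\mu_k+\beta_kQ(F)$.

**Step 1: one inequality for each level.** We show, by downward induction on $k$, that the forests with at least $k$ components are controlled by those with exactly $k$:
$$\sum_{F\in\mathcal U,\ \kappa(F)\ge k}z^{\kappa(F)-1}\ \le\ z^{k-1}\sum_{F\in\mathcal U_k}w_k(F). \tag{8}$$
For $k=n$ only the empty forest can occur, and $w_n=1$, so equality holds. Suppose (8) holds for some $k\ge2$. By Lemma 5, Lemma 4 (allowed by Lemma 6) and (3),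
$$\sum_{F\in\mathcal U_k}w_k(F)\ \le\ \sum_{F'\in\mathcal U_{k-1}}\Big[\frac{\varphi_k}2Q(F')+(n-k+1)\chi_k\Big].$$
Multiply by $z^{k-1}$ and add $z^{k-2}|\mathcal U_{k-1}|$, which is the contribution of level $k-1$. The right side becomes
$$z^{k-2}\sum_{F'\in\mathcal U_{k-1}}\Big[1+z(n-k+1)\chi_k+\frac z2\varphi_kQ(F')\Big]=z^{k-2}\sum_{F'\in\mathcal U_{k-1}}w_{k-1}(F')$$
by (5). With the induction hypothesis this is (8) for $k-1$.

**Step 2: the constant at level $1$.** We identify the factor without solving the recursion. Every tree has $Q=n(n-1)$, so $w_1$ takes the same value $f=\mu_1+\beta_1n(n-1)$ on all trees, and (8) for $k=1$ reads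
$$\sum_{F\in\mathcal U}z^{\kappa(F)-1}\le f\,|\mathcal U_1| .$$
For $\mathcal U=\mathcal F_n$, Lemma 4 holds with equality at every level, so $\sum_kN_kz^{k-1}=fN_1$, that is, $f=Z_n(z)$. This proves the inequality, with equality for $\mathcal U=\mathcal F_n$.

**Step 3: equality.** We show that $\mathcal F_n$ is the only nonempty up-set with equality. The difference $f|\mathcal U_1|-\sum_{F\in\mathcal U}z^{\kappa(F)-1}$ is the sum over $k$ of $z^{k-1}$ times the gap in the application of Lemma 4 at level $k$. If it is $0$, every gap is $0$. Since $\chi_k>0$ for all $k$, Lemma 4 shows that $\mathcal U$ is closed under deleting edges. If $\mathcal U\ne\emptyset$, it therefore contains the empty forest, and as an up-set it is all of $\mathcal F_n$. $\square$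

With the deduction given after Lemma 1, this completes the proof of Theorem 1.

## Edge and component weights, and ratios at a single level

**Theorem 3.** Let $\mathcal A_n\neq\emptyset$ be a bridge-addable set of graphs on $[n]$.

(a) Let $n\ge2$ and $\lambda,\zeta>0$ with $\zeta/\lambda\le n^2/(2n+1)$. If $R_n\in\mathcal A_n$ and $F_n\in\mathcal F_n$ are chosen with probability proportional to $\lambda^{e(G)}\zeta^{\kappa(G)}$, then again $\mathbb P(R_n\text{ connected})\ge\mathbb P(F_n\text{ connected})$, with equality if and only if $\mathcal A_n=\mathcal F_n$.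

(b) For uniform $R_n,F_n$ and $2\le k\le(n+1)/2$,
$$\frac{\mathbb P(\kappa(R_n)=k)}{\mathbb P(\kappa(R_n)=1)}\le\frac{\mathbb P(\kappa(F_n)=k)}{\mathbb P(\kappa(F_n)=1)} .$$

The bounds in Theorems 1 and 3 are sharp, since $\mathcal F_n$ is itself bridge-addable.

**Proof of (a).** The point is that inside one $\mathcal A_H$ the weight depends only on $\kappa$. For $G\in\mathcal A_H$ we have $e(G)=e(H)+|\mathrm{Br}(G)|$. The forest $\psi(G)$ has $e(S_H)+|\mathrm{Br}(G)|=n-\kappa(G)$ edges. So with $z=\zeta/\lambda$,
$$\lambda^{e(G)}\zeta^{\kappa(G)}=\lambda^{e(H)+n-e(S_H)}\,z^{\kappa(\psi(G))}=:c_H\,z^{\kappa(\psi(G))} .$$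
Multiplying Theorem 2 for $\mathcal U_H$ by $c_Hz$ shows that the total weight of $\mathcal A_H$ is at most $Z_n(z)$ times the weight of its connected members. Summing over $H$ gives $\mathbb P(R_n\text{ connected})\ge1/Z_n(z)$. For forests the weight is $\lambda^nz^{\kappa}$, so
$$\mathbb P(F_n\text{ connected})=\frac{zN_1}{\sum_jN_jz^j}=\frac1{Z_n(z)} .$$
If equality holds, then equality holds in Theorem 2 for every $H$ with $\mathcal A_H\ne\emptyset$, so $\mathcal U_H=\mathcal F_n$. As in the deduction of Theorem 1, $S_H$ and then $H$ are edgeless, and $\mathcal A_n=\mathcal F_n$. The converse is clear. $\square$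

**Proof of (b).** We run the recursion from level $k$ without adding $1$ at the later levels. Let $2\le k\le\frac{n+1}2$ and let $\mathcal U$ be an up-set. Put $\mu_k=1$ and $\beta_k=0$. For $i=k,k-1,\dots,2$ let $\varphi_i,\chi_i$ be given by Lemma 5 at level $i$ from $(\mu_i,\beta_i)$, and set
$$\mu_{i-1}=(n-i+1)\chi_i,\qquad\beta_{i-1}=\tfrac12\varphi_i .$$
Since $2i-1-n\le0$ for all $i\le k$, no term in (4) is negative when $\mu_i,\beta_i\ge0$. Inductively, $\mu_i,\beta_i,\varphi_i,\chi_i\ge0$ at all these levels. So Lemma 4 applies, and with Lemma 5 and (3),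
$$\sum_{F\in\mathcal U_i}\big(\mu_i+\beta_iQ(F)\big)\le\sum_{F'\in\mathcal U_{i-1}}\big(\mu_{i-1}+\beta_{i-1}Q(F')\big)\qquad(2\le i\le k).$$
Chaining these inequalities from $i=k$ to $i=2$ gives $|\mathcal U_k|\le f\,|\mathcal U_1|$ with $f=\mu_1+\beta_1n(n-1)$. For $\mathcal U=\mathcal F_n$ every step is an equality, so $f=N_k/N_1$.

Apply this to each $\mathcal U_H$. Since $\psi$ is injective and preserves $\kappa$, summing over $H$ gives
$$|\{G\in\mathcal A_n:\kappa(G)=k\}|\le\frac{N_k}{N_1}\,|\{G\in\mathcal A_n:\kappa(G)=1\}| .$$
Here $\{G\in\mathcal A_n:\kappa(G)=1\}$ is nonempty, because adding bridges to any member of $\mathcal A_n$ leads to a connected member. Dividing by its size gives (b). $\square$
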